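# Commuting continuous maps of the interval without a common periodic point

## 1. Tent maps of slopes two and three

Let $d(y)$ be the distance from the real number $y$ to the nearest even integer, and for $m\ge 1$ put $T_m(x)=d(mx)$ on $[0,1]$. Thus $T_2$ is the usual tent map, equal to $2x$ on $[0,\frac12]$ and $2-2x$ on $[\frac12,1]$, and $T_3$ equals $3x$, $2-3x$, $3x-2$ on the three thirds of $[0,1]$. The function $d$ is even and has period $2$, and $d(y)=\pm y+2i$ for a suitable sign and integer $i$. Hence $T_m(T_n(x))=d(\pm mnx+2mi)=d(mnx)$. So $T_2T_3=T_6=T_3T_2$: the two maps commute.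

Do they share fixed points? Solving on each third, $\mathrm{Fix}(T_3)=\{0,\frac12,1\}$. Now apply $T_2$ to this set: $\frac12\mapsto 1\mapsto 0\mapsto 0$. The point $\frac12$ is fixed by $T_3$ and is not periodic for $T_2$, but its $T_2$-orbit is trapped in the three-point set $\mathrm{Fix}(T_3)$, and there it must run into a cycle. Here the cycle is the common fixed point $0$.

The trapping is general. If $f,g$ commute and $f(x)=x$, then $f(g(x))=g(f(x))=g(x)$, so $g$ maps $\mathrm{Fix}(f)$ into itself. Does some periodic point of $g$ always lie there, or at least in some $\mathrm{Fix}(f^i)$? We fix the terms. For a selfmap $h$, $h^n$ is the $n$-fold composition and $h^0=\mathrm{id}$. A point $x$ is *periodic* for $h$ if $h^n(x)=x$ for some $n\ge1$, and a *common periodic point* of $f$ and $g$ is a point that is periodic for both (the two periods may differ).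

Boyce and Huneke showed that two commuting continuous selfmaps of $[0,1]$ need not have a common fixed point. Schwartz showed that if in addition $f$ has a continuous derivative, then there is a point $x$ with $x=f(x)=g^n(x)$ for some $n\ge1$, which is a common periodic point. The following conjecture, taken from the paper "On Common Fixed and Periodic Points of Commuting Functions", asks whether continuity suffices: *if $f$ and $g$ are commuting continuous selfmaps of $[0,1]$, then they must have a common periodic point.* The conjecture is false.

**Theorem 1.** There are commuting continuous maps $f,g:[0,1]\to[0,1]$ without a common periodic point.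

**Theorem 2.** The maps of Theorem 1 can be chosen surjective. Moreover, for any maps $f,g$ as in Theorem 1:

1. there is no finite nonempty $S\subset[0,1]$ with $f(S)\subset S$ and $g(S)\subset S$;
2. for $(a,b),(c,d)\in\mathbb Z_{\ge0}^2\setminus\{0\}$, the maps $f^ag^b$ and $f^cg^d$ have a common fixed point if and only if $ad=bc$;
3. for every $(a,b)\in\mathbb Z_{\ge0}^2\setminus\{0\}$ the set $\mathrm{Fix}(f^ag^b)$ is uncountable;
4. every metrizable space containing an arc admits two commuting continuous selfmaps without common periodic point.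

## 2. Finite invariant sets and countable fixed-point sets

The sensible first attempt is to prove the conjecture by pushing the trapping argument. It goes some distance, and the place where it stops tells us what a counterexample must look like. Throughout this section $f,g$ are commuting continuous selfmaps of $[0,1]$.

**Lemma 3.** If there is a finite nonempty $S$ with $f(S)\subset S$ and $g(S)\subset S$, then $f,g$ have a common periodic point.

*Proof.* The sets $(fg)^n(S)$ are nonempty and decrease, so they stabilize, and $S'=\bigcap_n(fg)^n(S)$ is nonempty. Since $f((fg)^n(S))=(fg)^n(f(S))\subset(fg)^n(S)$, and likewise for $g$, both maps send $S'$ into itself. By stabilization $fg$ maps $S'$ onto $S'$, so it permutes $S'$. If $f(x)=f(y)$ with $x,y\in S'$, then $fg(x)=gf(x)=gf(y)=fg(y)$, so $x=y$. Thus $f$ is injective on the finite set $S'$, hence a permutation of it. Since $fg=gf$, the same holds for $g$. Every point of $S'$ is periodic for both maps. $\square$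

**Lemma 4.** Let $(a,b)\in\mathbb Z_{\ge0}^2\setminus\{0\}$ and $K=\mathrm{Fix}(f^ag^b)$. If $K$ is countable, then $f,g$ have a common periodic point.

*Proof.* By exchanging $f$ and $g$ if necessary we may assume $a\ge1$. The set $K$ is nonempty by the intermediate value theorem (for $h=f^ag^b$ the function $h(x)-x$ is $\ge0$ at $0$ and $\le0$ at $1$), it is compact, and $f$ and $g$ map it into itself by commutation.

First we look for a $g$-periodic point in $K$. By compactness and Zorn's lemma there is a minimal nonempty closed $Y\subset K$ with $g(Y)\subset Y$. A nonempty countable compact metric space is a countable union of singletons, so by Baire's theorem some singleton $\{y\}$ is open in $Y$. The closure of $\{g^i(y):i\ge1\}$ is nonempty, closed, contained in $Y$ and mapped into itself by $g$, so by minimality it is $Y$. Since $\{y\}$ is open, $y=g^q(y)$ for some $q\ge1$.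

Now $y=(f^ag^b)^q(y)=f^{aq}g^{bq}(y)=f^{aq}(y)$, and $aq\ge1$. So $y$ is periodic for $f$ too. $\square$

The attempt stops exactly at uncountable $K$. A continuous selfmap of an uncountable compact subset of $[0,1]$ may have no periodic point at all. Take the space of $0$–$1$ sequences, which is homeomorphic to the Cantor set, with the map "add $1$ to the first digit and carry to the right". On the first $m$ digits this map acts as addition of $1$ modulo $2^m$. If its $q$-th iterate fixed a sequence, then $q\equiv0$ modulo $2^m$ for every $m$, which is impossible for $q\ge1$.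

Lemma 3 also restricts a construction. If $f$ and $g$ were piecewise linear maps respecting one finite subdivision of $[0,1]$, sending division points to division points, then the set of division points would be a finite invariant set. No single finite model works. We shall therefore use a sequence of finite models $X_0,X_1,X_2,\dots$, each finer than the one before, and let the $n$-th approximations of $f,g$ be maps $X_{n+1}\to X_n$ that *lower the level by one*.

## 3. Chains that grow and maps that lower the level

**Definition (chain, simplicial map).** A *chain* is a finite linear graph with vertices $x_1<\dots<x_r$, $r\ge1$, and edges $[x_i,x_{i+1}]$, each identified with $[0,1]$. We write $V(X)$, $E(X)$ for the sets of vertices and edges. A *simplicial map* of chains sends vertices to vertices and consecutive vertices to equal or adjacent vertices. On each edge it is constant (with value a vertex) or an isometry onto an edge.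

A simplicial map is determined by its values on vertices. Compositions of simplicial maps are simplicial, and two simplicial maps that agree on vertices are equal.

**Definition (expansion).** An *expansion* $X'$ of a chain $X$ is obtained by replacing each vertex $v$ by a chain $I_v$. Each edge $e=[v,v']$ of $X$ remains an edge of $X'$, and now joins the last vertex of $I_v$ to the first vertex of $I_{v'}$. These two vertices are the *ends of $I_v$ and of $I_{v'}$ incident to $e$*. So $E(X)\subset E(X')$. The monotone simplicial map $\pi:X'\to X$ collapses each $I_v$ to $v$ and is the identity on the edges of $X$.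

**Example A.** Let $X_0=\{o\}$, and let $X_1$ have vertices $p<q$ and the edge $e_1=[p,q]$. Replace $p$ by a chain $x_1<x_2<x_3<x_4$ and $q$ by a chain $y_1<y_2<y_3<y_4$. The resulting expansion $X_2$ has eight vertices and seven edges, and the old edge $e_1$ is now $[x_4,y_1]$. Define $f_1,g_1:X_2\to X_1$ on $x_1,\dots,x_4,y_1,\dots,y_4$ by
$$f_1:\ q,p,p,p,\;p,p,p,q,\qquad g_1:\ p,p,q,p,\;p,q,p,p .$$
Since any two vertices of $X_1$ are equal or adjacent, these are simplicial maps. The edge $[x_1,x_2]$ is mapped by $f_1$ onto $e_1$ and by $g_1$ to the vertex $p$. The edge $[x_2,x_3]$ is mapped by $g_1$ onto $e_1$ and by $f_1$ to $p$. The old edge $e_1$ is mapped to $p$ by both.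

**Definition (tower).** A *tower* consists of chains $X_{-1}=\{*\}$, $X_0=\{o\}$, a chain $X_1$ with two vertices, and further chains $X_n$, such that $X_{n+1}$ is an expansion of $X_n$ for every $n\ge-1$ (with $I_*=X_0$, $I_o=X_1$). Writing $V_n=V(X_n)$, each $I_v$ with $v\in V_n$, $n\ge0$, has at least two vertices. There are also simplicial maps $f_n,g_n:X_{n+1}\to X_n$ $(n\ge-1)$ with the following properties.

* (T1) $f_n(I_u)\subset I_{f_{n-1}(u)}$ and $g_n(I_u)\subset I_{g_{n-1}(u)}$ for $u\in V_n$, $n\ge0$.
* (T2) $f_{n-1}g_n=g_{n-1}f_n$ on $X_{n+1}$, $n\ge0$.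
* (T3) If $e\in E(X_n)$, $n\ge1$, and $f_{n-1}(e)$ is a vertex, then $f_n(e)$ is a vertex; likewise for $g$.

On vertices, (T1) says that
$$\pi f_n=f_{n-1}\pi,\qquad \pi g_n=g_{n-1}\pi \tag{1}$$
and since both sides are simplicial, (T1) is equivalent to (1) everywhere. The chains and maps of Example A, with $f_{-1},g_{-1},f_0,g_0$ constant, satisfy everything that makes sense up to $X_2$: (T1) and (T2) are trivial because $X_0$ and $X_{-1}$ are points, and (T3) holds because $f_1,g_1$ are constant on $e_1$.

**Definition (birth, movers).** An edge has *birth* $j$ if it lies in $E(X_j)\setminus E(X_{j-1})$. Let $e\in E(X_n)$. If $f_{n-1}(e)=\varepsilon$ is an edge, then (1) gives $\pi f_n(e)=f_{n-1}(e)=\varepsilon$, so $f_n(e)$ is the edge $\varepsilon$ again, with the same pointwise map. If $f_{n-1}(e)$ is a vertex, so is $f_n(e)$, by (T3). Hence whether $f_m(e)$ is an edge does not depend on the level $m$. If it is, we call $e$ an *$f$-mover*, and $f(e)$ is a well-defined edge. *$g$-movers* and $g(e)$ are defined likewise.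

An edge of birth $j$ has its image in $X_{j-1}$, so
$$\mathrm{birth}(f(e))<\mathrm{birth}(e),\qquad \mathrm{birth}(g(e))<\mathrm{birth}(e), \tag{2}$$
whenever the left sides are defined. Edges of birth $1$ are not movers, since $X_0$ has no edge. In Example A, $[x_1,x_2]$ and $[y_3,y_4]$ are $f$-movers and not $g$-movers, and the other four edges of birth $2$ are $g$-movers and not $f$-movers.

## 4. The limit arc and its two commuting maps

Let $X_\infty=\varprojlim(X_n,\pi)$ be the set of threads $x=(x_n)$, $x_n\in X_n$, $\pi(x_{n+1})=x_n$, with the topology induced from the product. As an inverse limit of compact connected metrizable spaces it is compact, connected and metrizable.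

**Lemma 5.** $X_\infty$ is homeomorphic to $[0,1]$.

*Proof.* The plan is to add up coordinates of all edges. For an edge $e$ of birth $j$ and $n\ge j$, let $c_e:X_n\to[0,1]$ be $0$ to the left of $e$, $1$ to the right of $e$, and the increasing coordinate on $e$. Then $c_e\circ\pi=c_e$, so $c_e$ is a well-defined continuous function on $X_\infty$. There are countably many edges. Choose weights $w_e>0$ with $\sum_ew_e=1$ and put $h=\sum_ew_ec_e$, a uniformly convergent sum of continuous functions.

For injectivity, let $x\ne y$; say $x_n<y_n$ for some $n$. Since $\pi$ is monotone, $x_m<y_m$ for all $m\ge n$, so $c_{e'}(x)\le c_{e'}(y)$ for every edge $e'$. Some edge $e$ of $X_n$ meets $[x_n,y_n]$ in a nondegenerate interval, and then $c_e(x)<c_e(y)$. Hence $h(x)<h(y)$.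

The first vertices of the $X_n$ form a thread, and so do the last vertices. There $h$ equals $0$ and $1$. As $X_\infty$ is connected, $h$ is onto $[0,1]$. A continuous bijection from a compact space to a Hausdorff space is a homeomorphism. $\square$

**Lemma 6.** $f((x_n)_n)=(f_n(x_{n+1}))_n$ and $g((x_n)_n)=(g_n(x_{n+1}))_n$ define commuting continuous selfmaps of $X_\infty$.

*Proof.* By (1), $\pi(f_n(x_{n+1}))=f_{n-1}(x_n)$, so the image is a thread; likewise for $g$. Each coordinate is continuous. By (T2) with index $n+1$, $(fg\,x)_n=f_ng_{n+1}(x_{n+2})=g_nf_{n+1}(x_{n+2})=(gf\,x)_n$. $\square$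

**Lemma 7.** Let $M=\{x\in X_\infty:x_n\in V_n\text{ for all }n\}$. Then $f(M)\subset M$, $g(M)\subset M$, and every periodic point of $f$ lies in $M$.

*Proof.* The inclusions hold because simplicial maps send vertices to vertices. Let $x\notin M$. Then some $x_n$ is an interior point of an edge $e$. The only point of a finer chain that lies over an interior point of $e$ is the same point of $e$, so $x_n$ is this point for all $n\ge\mathrm{birth}(e)$, while $x_n$ is a vertex for $n<\mathrm{birth}(e)$. We say that $x$ lies in the open edge $e$. If $e$ is an $f$-mover, then $f(x)$ lies in the open edge $f(e)$, of smaller birth by (2). If not, then every $f(x)_n=f_n(x_{n+1})$ is a vertex: for $n+1\ge\mathrm{birth}(e)$ because $f_n(e)$ is a vertex, and for smaller $n$ because $x_{n+1}$ is a vertex. Then $f(x)\in M$. So along the $f$-orbit of $x$ the birth strictly decreases until the orbit enters $M$, where it stays. It never returns to $x$. $\square$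

## 5. Coarse cycles

A common periodic point generates a finite set of vertex threads on which $f$ and $g$ act as permutations. Cutting the threads off at one level leaves a finite trace, and we give that trace a name.

**Definition (coarse cycle).** A *coarse cycle at level $n\ge0$ of size $|S|$* is a finite nonempty set $S$ with permutations $\sigma,\tau$ of $S$ and a map $\varphi:S\to V_{n+1}$ such that
$$f_n(\varphi(s))=\pi\varphi(\sigma s),\qquad g_n(\varphi(s))=\pi\varphi(\tau s)\qquad(s\in S). \tag{3}$$

The comparison in (3) takes place in $V_n$, since $f_n,g_n$ lower the level. If $n\ge1$, then $\pi\varphi$ with the same $\sigma,\tau$ is a coarse cycle at level $n-1$, because (1) and (3) give $f_{n-1}(\pi\varphi(s))=\pi f_n(\varphi(s))=\pi(\pi\varphi(\sigma s))$, and similarly for $g$.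

**Example B.** In Example A, a coarse cycle of size $1$ at level $1$ is a vertex $x\in V_2$ with $f_1(x)=\pi(x)=g_1(x)$. The list shows that these are $x_2$ and $x_4$, both with value $p$. A coarse cycle of size $2$ is $\varphi(s)=x_1$, $\varphi(s')=y_2$ with $\sigma$ the transposition and $\tau=\mathrm{id}$: indeed $f_1(x_1)=q=\pi(y_2)$, $f_1(y_2)=p=\pi(x_1)$, $g_1(x_1)=p=\pi(x_1)$, $g_1(y_2)=q=\pi(y_2)$.

**Lemma 8.** If for every $k$ there is a level with no coarse cycle of size $\le k$, then $f,g$ have no common periodic point.

*Proof.* Suppose $f^i(x)=x=g^j(x)$ with $i,j\ge1$. Then $S=\{f^pg^qx:p,q\ge0\}$ is finite, and $f^i=g^j=\mathrm{id}$ on $S$ by commutation. So $\sigma=f|_S$ and $\tau=g|_S$ are permutations of $S$. Every point of $S$ is $f$-periodic, so $S\subset M$ by Lemma 7. For every $n$ put $\varphi(s)=s_{n+1}\in V_{n+1}$. Then $f_n(\varphi(s))=f(s)_n=\pi(f(s)_{n+1})=\pi\varphi(\sigma s)$, and similarly for $g$. So every level has a coarse cycle of size $|S|$, which contradicts the hypothesis for $k=|S|$. $\square$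

**Definition (clean vertex).** A vertex $x\in V_{n+1}$ is *$k$-clean* if it is not in the image of any coarse cycle of size $\le k$ at level $n$.

In Example B exactly six of the eight vertices of $X_2$ are $1$-clean. The target is now combinatorial: build a tower in which, for each $k$, some $V_{T+1}$ consists of $k$-clean vertices. Cleanness is inherited upward.

**Lemma 9.** Let $x\in V_{n+1}$, $n\ge1$. If $f_n(x)$ or $g_n(x)$, a vertex in $V_n$, is $k$-clean, then $x$ is $k$-clean.

*Proof.* If $x=\varphi(s)$ for a coarse cycle of size $\le k$ at level $n$, then $f_n(x)=\pi\varphi(\sigma s)$ and $g_n(x)=\pi\varphi(\tau s)$ lie in the image of the coarse cycle $\pi\varphi$ at level $n-1$, of the same size. $\square$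

## 6. Legs, rows and columns in the fiber product over a vertex

Suppose $X_n$ and everything below it is built, and let $u\in V_n$, $n\ge1$. We must invent $I_u$ and the values of $f_n,g_n$ on it. Write
$$a=f_{n-1}(u),\qquad b=g_{n-1}(u),\qquad w=g_{n-2}(a)=f_{n-2}(b), \tag{4}$$
where the last equality is (T2). If a vertex $x$ of $I_u$ gets the values $(f_n(x),g_n(x))=(\alpha,\beta)$, then (T1) demands $\alpha\in V(I_a)$, $\beta\in V(I_b)$, and (T2) demands
$$g_{n-1}(\alpha)=f_{n-1}(\beta), \tag{5}$$
an equality in $I_w$. So $I_u$ must be a walk in the fiber product of $g_{n-1}:I_a\to I_w$ and $f_{n-1}:I_b\to I_w$, in which each coordinate moves along an edge or stays. The ends of the walk are partly prescribed, because $f_n,g_n$ must be continuous across the old edges at $u$.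

The naive plan is to walk through the fiber product from one prescribed end to the other. It breaks down because the fiber product can be disconnected. Take $I_a=\{a_1<a_2\}$ with $g$-values $0,1$ and $I_b=\{b_1<\dots<b_5\}$ with $f$-values $0,1,2,1,0$ in $I_w=\{0<1<2\}$. The nodes satisfying (5) are $(a_1,b_1),(a_2,b_2),(a_2,b_4),(a_1,b_5)$. No allowed step joins the first two to the last two, because $\beta$ would have to pass through $b_3$, whose value $2$ is not taken on $I_a$. The trouble is that $I_a$ covers only part of $I_w$. We therefore insist that each $I_v$ contains subchains covering their targets isomorphically.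

**Definition (legs).** For $v\in V_{n-1}$, $n\ge1$, an *$f$-leg* of $I_v\subset X_n$ is a subchain $\lambda\subset I_v$ such that $f_{n-1}|_\lambda$ is an isomorphism (possibly order-reversing) onto $I_{f_{n-2}(v)}$. *$g$-legs* are defined with $g$ in place of $f$.

In Example A, $[x_1,x_2]$ is an $f$-leg of $I_p$, and $[x_3,x_4]$ is a $g$-leg of $I_p$. Likewise $[y_3,y_4]$ is an $f$-leg and $[y_1,y_2]$ a $g$-leg of $I_q$.

Each $I_v$ will carry nonempty finite sets $\mathcal L(v)$ of *designated* $f$-legs and $\mathcal L'(v)$ of designated $g$-legs. For $n\ge2$, each $\lambda\in\mathcal L(v)$ comes with a companion $g_*\lambda\in\mathcal L(g_{n-2}(v))$ such that $g_{n-1}(\lambda)\subset g_*\lambda$, and each $\lambda'\in\mathcal L'(v)$ comes with a companion $f_*\lambda'\in\mathcal L'(f_{n-2}(v))$ such that $f_{n-1}(\lambda')\subset f_*\lambda'$. For $n=1$ we put $\mathcal L(o)=\mathcal L'(o)=\{\{y\}:y\in V_1\}$. This is legal because $f_0,g_0$ map $\{y\}$ onto $X_0=I_*$.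

**Definition (nodes, rows, columns).** With (4), a *node* for $u$ is a pair in $V(I_a)\times V(I_b)$. For $\ell\in\mathcal L(b)$ let $\ell^{-1}:I_w\to\ell$ be the inverse of $f_{n-1}|_\ell$. For $\ell'\in\mathcal L'(a)$ let $\ell'^{-1}:I_w\to\ell'$ be the inverse of $g_{n-1}|_{\ell'}$. By (T1), $g_{n-1}(I_a)\subset I_w$ and $f_{n-1}(I_b)\subset I_w$, so we may define the *row* and the *column*
$$R_\ell=\{(\alpha,\ell^{-1}g_{n-1}(\alpha)):\alpha\in V(I_a)\},\qquad C_{\ell'}=\{(\ell'^{-1}f_{n-1}(\beta),\beta):\beta\in V(I_b)\}.$$

All nodes in rows and columns satisfy (5). A *row step* in $R_\ell$ moves $\alpha$ along an edge $\varepsilon$ of $I_a$. Then $\beta$ moves along the edge $\ell^{-1}(g_{n-1}(\varepsilon))$ if $g_{n-1}(\varepsilon)$ is an edge, and stays otherwise. *Column steps* are symmetric: $\beta$ moves along an edge, and $\alpha$ moves or stays accordingly. A *full traversal* of $R_\ell$ is a sequence of row steps in $R_\ell$ along which $\alpha$ runs monotonically from one end of $I_a$ to the other; full traversals of columns are defined with $\beta$ and $I_b$.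

Each row and each column is connected by its own steps. Moreover every row meets every column: for $z\in V(I_w)$ the node $(\ell'^{-1}z,\ell^{-1}z)$ lies in $R_\ell\cap C_{\ell'}$. Hence

$$\text{any union of at least one row and at least one column is connected by row and column steps.} \tag{6}$$

**Example C.** In Example A take $n=2$ and $u=x_3$, so $a=p$, $b=q$, $w=o$. With $\ell=[y_3,y_4]$ (where $f_1$ takes the values $p,q$), the row is
$$R_\ell=\{(x_1,y_3),(x_2,y_3),(x_3,y_4),(x_4,y_3)\}.$$
With $\ell'=[x_3,x_4]$ (where $g_1$ takes the values $q,p$), the column is $C_{\ell'}=\{(x_4,y_1),(x_4,y_2),(x_4,y_3),(x_3,y_4)\}$. They meet in $(x_4,y_3)$ and $(x_3,y_4)$, one node for each $z\in V(I_w)=\{p,q\}$. In the row step from $(x_2,y_3)$ to $(x_3,y_4)$ both coordinates move.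

## 7. One stage of the construction

For an edge $e$ let $F(e)$ be the largest $i\ge0$ such that $f^i(e)$ is defined as an edge, and define $G(e)$ with $g$. By (2) these numbers are finite.

**Inductive hypothesis $H_n$ $(n\ge1)$.** The chains $X_{-1},\dots,X_n$, the maps $f_{-1},g_{-1},\dots,f_{n-1},g_{n-1}$ and designated legs in all $I_v$, $v\in V_j$, $0\le j\le n-1$, are given; all $I_v$ with $v\in V_j$, $0\le j\le n-1$, have at least two vertices; (T1)–(T3) hold as far as defined; and

* (E) every $e\in E(X_n)$ of birth $\ge2$ is an $f$-mover or a $g$-mover; if it is both, then $f(g(e))$ and $g(f(e))$ are defined and equal;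
* (C) for $v\in V_{n-1}$ and $\delta\in E(X_{n-1})$ incident to $v$ with $F(\delta)+G(\delta)\ge1$, there is a designated leg $\iota(v,\delta)$ of $I_v$ containing the end of $I_v$ incident to $\delta$; it is an $f$-leg if $F(\delta)\ge G(\delta)$ and a $g$-leg if $G(\delta)>F(\delta)$.

$H_1$ holds with $f_{-1},g_{-1},f_0,g_0$ constant: (E) is vacuous, and so is (C), because $X_0$ has no edges.

**Lemma 10.** Under $H_n$, the following hold for edges of $X_n$.

1. If $e$ is an $f$-mover and not a $g$-mover, then $f(e)$ is not a $g$-mover; symmetrically with $f,g$ exchanged.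
2. If $e$ is a $g$-mover, then $F(g(e))=F(e)$ and $G(g(e))=G(e)-1$. If $e$ is an $f$-mover, then $G(f(e))=G(e)$ and $F(f(e))=F(e)-1$.
3. $F(e)+G(e)\le\mathrm{birth}(e)-1$.

*Proof.* (1) A mover has birth $m+1\ge2$. By (T2), $f_{m-1}g_m=g_{m-1}f_m$ on $e$. Since $g_m(e)$ is a vertex, so is $f_{m-1}(g_m(e))=g_{m-1}(f_m(e))=g_{m-1}(f(e))$. So $f(e)$ is not a $g$-mover.

(2) By symmetry and the definitions of $F,G$, only $F(g(e))=F(e)$ needs proof. We use induction on the birth of $e$. If $F(e)=0$, then $e$ is a $g$-mover and not an $f$-mover, and (1) says $F(g(e))=0$. If $F(e)\ge1$, then $f(g(e))=g(f(e))$ is an edge by (E). So $f(e)$ is a $g$-mover of smaller birth, and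
$$F(g(e))=1+F(f(g(e)))=1+F(g(f(e)))=1+F(f(e))=F(e),$$
where the third equality is the induction hypothesis.

(3) Induction on birth. If $e$ is an $f$-mover, then by (2) and induction $F(e)+G(e)=1+F(f(e))+G(f(e))\le\mathrm{birth}(f(e))\le\mathrm{birth}(e)-1$. Likewise if $e$ is a $g$-mover. Otherwise $F(e)=G(e)=0\le\mathrm{birth}(e)-1$. $\square$

**Proposition 11 (stage $n$).** Given $H_n$, the following data may be chosen freely, and after any choice the construction below yields $H_{n+1}$. Here $a,b$ belong to $u$ as in (4).

* For each $e\in E(X_n)$ that is not a $g$-mover, with $g_{n-1}(e)=b$: a leg $\ell_e\in\mathcal L(b)$.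
* For each $e\in E(X_n)$ that is a $g$-mover but not an $f$-mover, with $f_{n-1}(e)=a$: a leg $\ell'_e\in\mathcal L'(a)$.
* For each $u\in V_n$: nonempty sets $A_0(u)\subset\mathcal L(b)$ and $A_0'(u)\subset\mathcal L'(a)$, and a multiplicity $N\ge1$.

The construction and its verification take three steps.

**Step 1: boundary nodes.** This step fixes the values of $(f_n,g_n)$ at the two ends of each old edge, so that $f_n,g_n$ extend over that edge and (5) holds. It also places each such value in a designated row or column. Let $e=[u,u']\in E(X_n)$, let $a,b$ belong to $u$ and $a',b'$ to $u'$. We define $\nu(u,e)=(\alpha,\beta)$ and $\nu(u',e)=(\alpha',\beta')$. If $e$ is an $f$-mover, then $f(e)=[a,a']$, and $\alpha,\alpha'$ must be the ends of $I_a$ and $I_{a'}$ incident to $f(e)$. If $e$ is a $g$-mover, $\beta,\beta'$ must be the ends of $I_b$ and $I_{b'}$ incident to $g(e)$. What remains depends on $F(e)$ and $G(e)$. We write the statements for $u$; the same hold for $u'$.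

1. $F(e)\ge G(e)\ge1$. Both coordinates are prescribed. Put $\varepsilon=f(e)$, $\delta=g(e)$. By (E), $g(\varepsilon)=f(\delta)=:\varepsilon'$ is an edge, and it belongs to $X_{n-2}$. Then $g_{n-1}(\alpha)$ is the endpoint in $X_{n-1}$ of $\varepsilon'$ lying over $g_{n-2}(a)=w$, and $f_{n-1}(\beta)$ is the endpoint of $\varepsilon'$ lying over $f_{n-2}(b)=w$. The two endpoints of $\varepsilon'$ lie over different vertices of $X_{n-2}$, so $g_{n-1}(\alpha)=f_{n-1}(\beta)$, which is (5). By Lemma 10(2), $F(\delta)=F(e)>G(e)-1=G(\delta)$, so by (C) $\iota(b,\delta)$ is an $f$-leg containing $\beta$. Hence $\beta=\iota(b,\delta)^{-1}g_{n-1}(\alpha)$ and $\nu(u,e)\in R_{\iota(b,\delta)}$.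
2. $F(e)\ge1$, $G(e)=0$. Here $b=b'$ and only $\alpha,\alpha'$ are prescribed. By Lemma 10(1) the edge $\varepsilon=f(e)$, which is $[\alpha,\alpha']$ in $X_n$, is not a $g$-mover, so $g_{n-1}(\alpha)=g_{n-1}(\alpha')$. Put $\beta=\beta'=\ell_e^{-1}g_{n-1}(\alpha)$. Then $\nu(u,e)\in R_{\ell_e}$.
3. $G(e)>F(e)\ge1$. As in case 1, (5) holds. With $\varepsilon=f(e)$ we have $G(\varepsilon)=G(e)>F(e)-1=F(\varepsilon)$, so $\iota(a,\varepsilon)$ is a $g$-leg. It contains $\alpha$, hence $\alpha=\iota(a,\varepsilon)^{-1}f_{n-1}(\beta)$ and $\nu(u,e)\in C_{\iota(a,\varepsilon)}$.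
4. $G(e)\ge1$, $F(e)=0$. Symmetric to case 2: $a=a'$, the edge $g(e)=[\beta,\beta']$ is not an $f$-mover, so $f_{n-1}(\beta)=f_{n-1}(\beta')$. Put $\alpha=\alpha'=\ell_e'^{-1}f_{n-1}(\beta)$. Then $\nu(u,e)\in C_{\ell'_e}$.
5. $F(e)=G(e)=0$. Here $a=a'$ and $b=b'$. Choose any $\alpha=\alpha'\in V(I_a)$ and put $\beta=\beta'=\ell_e^{-1}g_{n-1}(\alpha)$. Then $\nu(u,e)\in R_{\ell_e}$.

In cases 2, 4 and 5 a leg is *chosen*; in cases 1 and 3 it is *forced*. This distinction will govern the end of the proof.

**Step 2: the walk.** This step builds $I_u$ as a walk that joins the boundary nodes, and that contains enough full traversals to supply designated legs for the next stage. Let $A(u)\subset\mathcal L(b)$ consist of $A_0(u)$, of the $\ell_e$ for incident $e$ in cases 2 and 5, and of the $\iota(b,g(e))$ for incident $e$ in case 1. Let $A'(u)\subset\mathcal L'(a)$ consist of $A_0'(u)$, of the $\ell_e'$ for incident $e$ in case 4, and of the $\iota(a,f(e))$ for incident $e$ in case 3. Let $W_u$ be a finite walk of row steps in the $R_\ell$, $\ell\in A(u)$, and column steps in the $C_{\ell'}$, $\ell'\in A'(u)$,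 such that

* (W1) it starts at $\nu(u,e_-)$ if $u$ has a left edge $e_-$ in $X_n$, and ends at $\nu(u,e_+)$ if $u$ has a right edge $e_+$;
* (W2) at the side of an incident $e$ in case 1 (resp. 2) it starts or ends with a full traversal of $R_{\iota(b,g(e))}$ (resp. $R_{\ell_e}$); in case 3 (resp. 4) with a full traversal of $C_{\iota(a,f(e))}$ (resp. $C_{\ell'_e}$);
* (W3) for each $\ell\in A_0(u)$ it contains $N$ full traversals of $R_\ell$, and for each $\ell'\in A_0'(u)$ it contains $N$ full traversals of $C_{\ell'}$, all traversals in (W2) and (W3) occupying pairwise disjoint sets of terms of the walk.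

Such a walk exists. In cases 1 and 2 the coordinate $\alpha$ of $\nu(u,e)$ is an end of $I_a$, and in cases 3 and 4 the coordinate $\beta$ is an end of $I_b$. So a full traversal can start, or end, at $\nu(u,e)$. Write down the initial traversal (or just the node $\nu(u,e_-)$ in case 5), then the traversals required in (W3) in any order, then the final traversal (or the node $\nu(u,e_+)$). By (6), consecutive pieces can be joined by connecting walks, since $A(u)\supset A_0(u)$ and $A'(u)\supset A'_0(u)$ are nonempty. If two consecutive traversals would share a term, insert a step and its reverse between them. This is possible since $I_a$ and $I_b$ have at least two vertices, so every row and every column has at least two nodes.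

Let $I_u$ be the chain with one vertex for each term of $W_u$, and let $f_n,g_n$ on the vertices of $I_u$ be the first and second coordinate. A full traversal of $R_\ell$ in $W_u$ is an $f$-leg $\lambda$ of $I_u$, since $f_n|_\lambda$ is an isomorphism onto $I_a$. When designating it we put $g_*\lambda=\ell$, and indeed $g_n(\lambda)\subset\ell$. Likewise a full traversal of $C_{\ell'}$ is a $g$-leg $\lambda'$, with $f_*\lambda'=\ell'$. We designate exactly the traversals listed in (W2) and (W3), and denote by $\iota(u,e)$ the one at the side of $e$ from (W2).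

**Step 3: verification of $H_{n+1}$.** This step checks that all properties pass to the next level. Inside $I_u$, each step moves each coordinate along an edge or leaves it fixed. Across an old edge $e=[u,u']$ the values of $f_n$ at the two adjacent ends are $\alpha,\alpha'$. They are joined by $f(e)$ if $e$ is an $f$-mover (cases 1, 2, 3), and are equal otherwise (cases 4, 5). The values $\beta,\beta'$ of $g_n$ are joined by $g(e)$ if $e$ is a $g$-mover (cases 1, 3, 4) and equal otherwise (cases 2, 5). So $f_n,g_n$ are simplicial, and (T3) holds. (T1) holds because $\alpha\in I_a$, $\beta\in I_b$. (T2) holds on vertices by (5), hence everywhere.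

For (E), old edges are covered by $H_n$, since mover status and images do not depend on the level. A new edge $e$ from a row step in $R_\ell$ has $f_n(e)=\varepsilon$ an edge. If also $g_n(e)=\delta$ is an edge, then $\delta=\ell^{-1}(g_{n-1}(\varepsilon))$, so $g_{n-1}(\varepsilon)=f_{n-1}(\delta)$ is an edge, that is, $g(f(e))=f(g(e))$. Column steps are symmetric. (C) holds with the legs $\iota(u,e)$: they contain the end of $I_u$ incident to $e$ by (W1) and (W2), they are $f$-legs in cases 1 and 2, where $F(e)\ge G(e)$, and $g$-legs in cases 3 and 4, where $G(e)>F(e)$. Each $I_u$ contains a copy of $I_a$, so it has at least two vertices. Finally $\mathcal L(u),\mathcal L'(u)\ne\emptyset$ since $A_0(u),A_0'(u)\ne\emptyset$ and $N\ge1$. $\square$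

Every term of $W_u$ lies in one of the rows or columns used, so by construction

$$\begin{gathered}\text{every vertex }x\text{ of }I_u\text{ satisfies }g_n(x)\in\ell\text{ for some }\ell\in A(u),\\ \text{or }f_n(x)\in\ell'\text{ for some }\ell'\in A'(u).\end{gathered} \tag{7}$$

**Example D (stage 1 by hand).** For $u\in V_1=\{p,q\}$ we have $a=b=o$, $w=*$, $I_a=I_b=X_1$, and the nodes form the square $\{p,q\}^2$. The legs are $\{p\}$ and $\{q\}$, with $R_{\{p\}}=\{(p,p),(q,p)\}$ and $C_{\{p\}}=\{(p,p),(p,q)\}$. The edge $e_1$ is in case 5. Choose $\alpha=p$ and $\ell_{e_1}=\{p\}$, so $\nu(p,e_1)=\nu(q,e_1)=(p,p)$. Take $A_0(u)=A_0'(u)=\{\{p\}\}$ for both $u$, and $N=1$. Possible walks are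
$$W_p:\ (q,p),(p,p),(p,q),(p,p),\qquad W_q:\ (p,p),(p,q),(p,p),(q,p).$$
In $W_p$ terms 1–2 are a traversal of the row and terms 3–4 a traversal of the column. In $W_q$ terms 1–2 traverse the column and terms 3–4 the row. Reading off coordinates gives exactly the maps $f_1,g_1$ of Example A. At stage 2, if the walk for $x_3$ uses the row step of Example C from $(x_2,y_3)$ to $(x_3,y_4)$, the new edge $e$ has $f(e)=[x_2,x_3]$, $g(e)=[y_3,y_4]$ and $f(g(e))=g(f(e))=e_1$, as (E) demands. Here $F(e)=G(e)=1$ and $\mathrm{birth}(e)=3$, so Lemma 10(3) holds with equality.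

## 8. Safe legs

At a single stage, how can we ensure that a new vertex $x\in I_u$ is $k$-clean? If $x=\varphi(s)$ for a coarse cycle, then the second coordinate $g_n(x)$ is the next point of the $\tau$-orbit, seen one level lower. Applying $g$ again goes one level lower again. After at most $k$ applications the orbit returns to $s$, that is, to an ancestor of $x$. If $g_n(x)$ lies in a leg $\ell$, then the later points lie in $g_*\ell,g_*^2\ell,\dots$. So it is enough to choose $\ell$ such that these companions avoid the ancestors of $u$.

**Definition ($k$-safe).** Let $u\in V_n$, $n\ge k\ge1$, $b=g_{n-1}(u)$. A leg $\ell\in\mathcal L(b)$ is *$k$-safe for $u$* if for every $1\le p\le k$ the ancestor (image under iterated $\pi$) of $u$ in $V_{n-p+1}$ is not a vertex of $g_*^{p-1}\ell\subset X_{n-p+1}$. For $\ell'\in\mathcal L'(f_{n-1}(u))$, $k$-safety is defined in the same way with $f_*$.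

For example, at stage $1$ the leg $\{q\}$ is $1$-safe for $p$, and $\{p\}$ is not. In Example A, $x_3$ has $g_1(x_3)=q$, and $x_3$ is $1$-clean; this is an instance of the next lemma.

**Lemma 12.** Let $x\in V(I_u)$ with $u\in V_n$, $n\ge k\ge1$. If $g_n(x)\in\ell$ with $\ell\in\mathcal L(g_{n-1}(u))$ $k$-safe for $u$, then $x$ is $k$-clean. Similarly if $f_n(x)\in\ell'$ with $\ell'\in\mathcal L'(f_{n-1}(u))$ $k$-safe for $u$.

*Proof.* Suppose $\varphi_n=\varphi$ is a coarse cycle of size $\le k$ at level $n$ with $\varphi(s)=x$. Let $\varphi_j:S\to V_{j+1}$, $0\le j\le n$, be its projections, which are coarse cycles at level $j$ with the same $\sigma,\tau$. We claim that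
$$\varphi_{n-p}(\tau^ps)\in g_*^{p-1}\ell\qquad(1\le p\le k). \tag{8}$$
For $p=1$, (3) gives $\varphi_{n-1}(\tau s)=\pi\varphi_n(\tau s)=g_n(\varphi_n(s))=g_n(x)\in\ell$. If (8) holds for some $p<k$, then
$$\varphi_{n-p-1}(\tau^{p+1}s)=\pi\varphi_{n-p}(\tau^{p+1}s)=g_{n-p}(\varphi_{n-p}(\tau^ps))\in g_{n-p}(g_*^{p-1}\ell)\subset g_*^p\ell .$$
Since $|S|\le k$, there is $1\le p\le k$ with $\tau^ps=s$. Then $\varphi_{n-p}(s)$, which is the ancestor of $x$ in $V_{n-p+1}$ and hence the ancestor of $u$ there, lies in $g_*^{p-1}\ell$. This contradicts $k$-safety. The other case is symmetric, with $f$ and $\sigma$. $\square$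

If at some stage $n$ all legs in all $A(u)$ and $A'(u)$ were $k$-safe for $u$, then by (7) and Lemma 12 every vertex of $X_{n+1}$ would be $k$-clean. Two things stand in the way. First, there must be enough legs to choose from: in cases 2, 4 and 5 one leg $\ell_e$ or $\ell_e'$ serves both endpoints of $e$ and should be safe for both. At stage $1$ with $k=1$ this is already impossible, since $\{p\}$ is unsafe for $p$ and $\{q\}$ is unsafe for $q$. Second, in cases 1 and 3 the leg is forced, and we have no say in whether it is safe. Section 9 removes the first obstacle, Section 10 the second.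

## 9. A schedule with $N=km_0+2k+1$ parallel legs

We perform successive *epochs* $k=1,2,3,\dots$. Epoch $k$ consists of the stages $t,t+1,\dots,T$, where $t$ is the first stage not yet performed ($t=1$ for $k=1$), and
$$m_0=t+k,\qquad T=2m_0,\qquad N=km_0+2k+1. \tag{9}$$
At stage $t$ we manufacture $N$ parallel legs. For the stages up to $m_0-1$ we only copy them, because safety looks back $k$ levels and we want $N$ parallel legs on all of them. From stage $m_0$ on, safe choices are made. Write $a=f_{n-1}(u)$, $b=g_{n-1}(u)$ for $u\in V_n$.

**Stage $t$.** For every $u\in V_t$ let $A_0(u),A_0'(u)$ be singletons, with multiplicity $N$. Then each $I_u$ has pairwise disjoint designated $f$-legs $\lambda_1(u),\dots,\lambda_N(u)$ and pairwise disjoint designated $g$-legs $\mu_1(u),\dots,\mu_N(u)$. All other choices are arbitrary. Put $J(u)=J'(u)=\{1,\dots,N\}$.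

**Stages $t<n<m_0$.** Let $A_0(u)=\{\lambda_j(b)\}_{j\le N}$, $A_0'(u)=\{\mu_j(a)\}_{j\le N}$, with multiplicity $1$. Let $\lambda_j(u)$ be the leg arising from (W3) with $g_*\lambda_j(u)=\lambda_j(b)$, and $\mu_j(u)$ the one with $f_*\mu_j(u)=\mu_j(a)$. By (W3) these are disjoint for different $j$. Put $J(u)=J'(u)=\{1,\dots,N\}$. All other choices are arbitrary.

**Stages $m_0\le n\le T$.** Put
$$J(u)=\{j\in J(b):\lambda_j(b)\text{ is }k\text{-safe for }u\},\qquad A_0(u)=\{\lambda_j(b):j\in J(u)\},$$
with multiplicity $1$, and for $j\in J(u)$ let $\lambda_j(u)$ be the leg arising from (W3) with $g_*\lambda_j(u)=\lambda_j(b)$. Define $J'(u)\subset J'(a)$, $A_0'(u)$ and $\mu_j(u)$ similarly, with the legs $\mu_j(a)$. Each $\ell_e$ (for $e$ with $g_{n-1}(e)=b$) is taken of the form $\lambda_j(b)$, $j\in J(b)$, $k$-safe for both endpoints of $e$. Each $\ell_e'$ (for $e$ with $f_{n-1}(e)=a$) is taken of the form $\mu_j(a)$, $j\in J'(a)$, $k$-safe for both endpoints of $e$.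

**Lemma 13.** The choices at the stages $m_0\le n\le T$ are possible.

*Proof.* We count how many indices can fail to be safe. Let $u\in V_n$, $m_0\le n\le T$, $b=g_{n-1}(u)$, and let $j\in J(b)$, $1\le p\le k$. Put $v_0=b$ and $v_i=g_{n-1-i}(v_{i-1})\in V_{n-1-i}$. For vertices of levels above $t$ the construction gives $J(v_{i-1})\subset J(v_i)$ and $g_*\lambda_j(v_{i-1})=\lambda_j(v_i)$, so
$$g_*^{p-1}\lambda_j(b)=\lambda_j(v_{p-1}).$$
This is meaningful because $v_{p-1}\in V_{n-p}$ and $n-p\ge m_0-k=t$. For fixed $p$ the vertex $v_{p-1}$ does not depend on $j$, and the legs $\lambda_j(v_{p-1})$ with different $j$ are disjoint. So the ancestor of $u$ in $V_{n-p+1}$ lies in at most one of them. Letting $p$ run through $1,\dots,k$, at most $k$ indices $j\in J(b)$ are not $k$-safe for $u$. Hence $|J(u)|\ge|J(b)|-k$.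

At $n=m_0$ we have $|J(b)|=N$ for $b\in V_{m_0-1}$. By induction on $n$, for $b\in V_{n-1}$,
$$|J(b)|\ge N-k(n-m_0)\ge N-km_0=2k+1 .$$
So $|J(u)|\ge k+1$ and $A_0(u)\neq\emptyset$. For an edge $e$ with $g_{n-1}(e)=b$, both endpoints are sent to $b$ by $g_{n-1}$, each excludes at most $k$ indices of $J(b)$, and at least one index is left. The argument for $J'$, $A_0'$ and $\ell_e'$ is the same with $f$ and $g$ exchanged. $\square$

By Proposition 11 the schedule can therefore be run through all epochs, and it produces a tower.

## 10. Forced legs and the bound on $F+G$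

At the stages $m_0\le n\le T$, let $u\in V_n$ with $a=f_{n-1}(u)$, $b=g_{n-1}(u)$. By the choices made, all legs in $A(u)$ and $A'(u)$ are $k$-safe for $u$ (and $n\ge m_0>k$, so the notion applies), except possibly the forced ones:
$$\begin{gathered}\iota(b,g(e))\text{ with }e\text{ incident to }u,\ F(e)\ge G(e)\ge1,\\ \iota(a,f(e))\text{ with }e\text{ incident to }u,\ G(e)>F(e)\ge1.\end{gathered} \tag{10}$$

How does one handle a forced leg? Let $\iota(b,\delta)$, $\delta=g(e)$, be a forced $f$-leg. It was itself built one stage earlier, as a traversal at the side of $\delta$. By Lemma 10(2), $F(\delta)=F(e)$ and $G(\delta)=G(e)-1$: the smaller of the two numbers has dropped by one. If $G(\delta)=0$, then that earlier leg was a traversal of a row with a *chosen* leg. If $G(\delta)\ge 1$, it was forced in turn, by an edge with a still smaller $G$. So after $\min(F(e),G(e))$ steps down we arrive at a chosen leg. If that choice happened at a stage $\ge m_0$, the leg was safe, the vertices there are clean by Lemma 12, and cleanness climbs back up by Lemma 9. And $\min(F,G)$ is at most half of $F+G$,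 which is less than the birth. This is why the safe stages occupy half of all stages up to $T$.

**Lemma 14.** Let $m_0\le n\le T$, and let $e\in E(X_n)$ be incident to $u\in V_n$ with $F(e)+G(e)\ge1$. If $\iota(u,e)$ contains a vertex $x$ that is not $k$-clean, then $\min(F(e),G(e))\ge n-m_0+1$.

*Proof.* Induction on $n$. If $\min(F(e),G(e))=0$, then $\iota(u,e)$ is a full traversal of $R_{\ell_e}$ or $C_{\ell_e'}$ (case 2 or 4) with a leg that is $k$-safe for $u$. All its vertices are then $k$-clean by Lemma 12, contrary to assumption. Hence $\min(F(e),G(e))\ge1$, which settles $n=m_0$. Let $n>m_0$.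

If $F(e)\ge G(e)\ge1$, then $\iota(u,e)$ traverses $R_{\iota(b,\delta)}$ with $\delta=g(e)\in E(X_{n-1})$. So $g_n(x)\in\iota(b,\delta)$, and $g_n(x)$ is not $k$-clean by Lemma 9. Since $F(\delta)=F(e)\ge1$, the induction hypothesis applies to $\delta$ and $b\in V_{n-1}$. With Lemma 10(2),
$$n-m_0\le\min(F(\delta),G(\delta))=\min(F(e),G(e)-1)=G(e)-1,$$
so $\min(F(e),G(e))=G(e)\ge n-m_0+1$.

If $G(e)>F(e)\ge1$, then $\iota(u,e)$ traverses $C_{\iota(a,\varepsilon)}$ with $\varepsilon=f(e)\in E(X_{n-1})$. So $f_n(x)\in\iota(a,\varepsilon)$ is not $k$-clean by Lemma 9, and, as $G(\varepsilon)=G(e)\ge1$, induction gives $n-m_0\le\min(F(e)-1,G(e))=F(e)-1$. Hence $\min(F(e),G(e))=F(e)\ge n-m_0+1$. $\square$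

**Lemma 15.** After epoch $k$, every vertex of $X_{T+1}$ is $k$-clean; that is, there is no coarse cycle of size $\le k$ at level $T$.

*Proof.* Suppose $x\in V_{T+1}$, $x\in I_u$ with $u\in V_T$, is not $k$-clean. By (7), $g_T(x)$ lies in a leg of $A(u)$ or $f_T(x)$ in a leg of $A'(u)$. By Lemma 12 that leg is not $k$-safe for $u$, so it is one of (10). Thus there is $e\in E(X_T)$ incident to $u$ with either $F(e)\ge G(e)\ge1$ and $g_T(x)\in\iota(b,g(e))$, or $G(e)>F(e)\ge1$ and $f_T(x)\in\iota(a,f(e))$. By Lemma 9 that image vertex is not $k$-clean. Now apply Lemma 14 with $n=T-1=2m_0-1\ge m_0$ to the edge $g(e)$ or $f(e)$ of $X_{T-1}$.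

In the first case $G(e)-1=G(g(e))\ge T-m_0$, and $F(e)\ge G(e)$. In the second case $F(e)-1=F(f(e))\ge T-m_0$, and $G(e)>F(e)$. Either way
$$F(e)+G(e)\ge2(T-m_0+1)=2m_0+2=T+2 .$$
But Lemma 10(3) gives $F(e)+G(e)\le\mathrm{birth}(e)-1\le T-1$, a contradiction. $\square$

**Proof of Theorem 1.** Running all epochs yields a tower. By Lemma 15, for each $k$ there is a level without coarse cycles of size $\le k$. By Lemma 8 the commuting continuous maps $f,g$ of Lemma 6 on $X_\infty$ have no common periodic point, and $X_\infty\cong[0,1]$ by Lemma 5. $\blacksquare$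

## 11. Surjectivity, fixed points of $f^ag^b$, and other spaces

We prove Theorem 2.

**Surjectivity.** We show that the maps just constructed are onto. First, every $f_n$ with $n\ge0$ is onto. This is clear for $f_0:X_1\to X_0$. Suppose $f_{n-1}$ is onto, $n\ge1$. A simplicial map sends an interior point of an edge to a vertex only if it is constant on that edge, so every vertex $a\in V_{n-1}$ equals $f_{n-1}(u)$ for some vertex $u\in V_n$. Then $f_n(I_u)\supset I_a$, because $I_u$ contains an $f$-leg. So $f_n(X_{n+1})$ contains all vertices of $X_n$, and being connected it is $X_n$. Next, the projections $X_\infty\to X_{n+1}$ are onto because the maps $\pi$ are onto. Hence the compact set $f(X_\infty)$ projects onto every $X_n$. It is therefore dense and closed, so $f(X_\infty)=X_\infty$. The same argument applies to $g$.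

Now let $f,g$ be any maps as in Theorem 1.

**Part 1.** A finite nonempty $S$ with $f(S)\subset S$ and $g(S)\subset S$ would give a common periodic point by Lemma 3.

**Part 2.** Suppose $ad=bc$. Let $i=\gcd(a,b)\ge1$ and $(a,b)=i(r,s)$ with $\gcd(r,s)=1$. Then $rd=sc$. Choose integers $y,z$ with $ry+sz=1$ and put $j=cy+dz$. We get $jr=cyr+zdr=cyr+zsc=c$ and $js=ycs+dzs=yrd+dzs=d$, so $(c,d)=j(r,s)$. Since $(c,d)$ is nonzero with nonnegative entries, as is $(r,s)$, we have $j\ge1$. The map $f^rg^s$ has a fixed point by the intermediate value theorem, and this point is fixed by $f^ag^b=(f^rg^s)^i$ and by $f^cg^d=(f^rg^s)^j$.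

Conversely, suppose $f^ag^bx=x=f^cg^dx$ and $ad\ne bc$. Exchanging the two pairs if necessary, let $ad>bc$. Taking powers of the two maps, $x$ is fixed by $f^{ac}g^{ad}$, $f^{ac}g^{bc}$, $f^{ad}g^{bd}$ and $f^{bc}g^{bd}$. Hence
$$x=f^{ac}g^{ad}x=g^{ad-bc}(f^{ac}g^{bc}x)=g^{ad-bc}x,\qquad x=f^{ad}g^{bd}x=f^{ad-bc}(f^{bc}g^{bd}x)=f^{ad-bc}x .$$
So $x$ is a common periodic point, a contradiction.

**Part 3.** If $\mathrm{Fix}(f^ag^b)$ were countable, Lemma 4 would give a common periodic point.

**Part 4.** Let $A$ be an arc in a metrizable space $X$. The set $A$ is compact, hence closed, and it is homeomorphic to $[0,1]$. So Tietze's theorem extends the identity of $A$ to a retraction $r:X\to A$. Transport $f,g$ to $A$ and put $\hat f=f\circ r$, $\hat g=g\circ r$. Since $r$ is the identity on $A$, we have $\hat f\hat g=fg\,r=gf\,r=\hat g\hat f$. A periodic point of $\hat f$ lies in $\hat f(X)\subset A$, and on $A$ we have $\hat f=f$ and $\hat g=g$. So a common periodic point of $\hat f,\hat g$ would be one of $f,g$, a contradiction. $\blacksquare$
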